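# Random projections onto convex sets: weak convergence for three sets, failure for four

## 1. The theorem and its terms

**Theorem 1.** Let $X$ be a real Hilbert space and $N\ge 1$. Consider the following statement.

(W) For all nonempty closed convex sets $C_1,\dots,C_N\subset X$ with $C=\bigcap_{i=1}^N C_i\neq\emptyset$ and nearest-point projections $P_1,\dots,P_N$, for every map $r:\{1,2,\dots\}\to\{1,\dots,N\}$ that takes every value infinitely often, and for every $z_0\in X$, the sequence
$$z_{n+1}=P_{r[n+1]}z_n\qquad(n\ge 0)$$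
converges weakly to a point of $C$.

Then (W) is true if $N\le 3$ or $\dim X<\infty$, and (W) is false if $N\ge 4$ and $\dim X=\infty$. In the latter case there are counterexamples in which all $C_i$ are closed convex cones, $C_4$ is a closed hyperplane, $C_i=X$ for $i\ge 5$, and $(z_n)$ has no weak limit at all.

The question whether (W) holds is Open Problem 5 in the document "Projection Algorithms:" (http://docserver.carma.newcastle.edu.au/229/2/00_153%2DBauschke.pdf). That problem recalls two results. Amemiya and Ando: if every $C_i$ is a closed subspace, then $(z_n)$ converges weakly to a point of $C$. Bregman: for $N=2$, alternating projections converge weakly to a point of $C_1\cap C_2$ when this set is nonempty.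

Here is what the statement involves. We write $\langle\cdot,\cdot\rangle$ and $|\cdot|$ for inner product and norm, and $\Pi_A$ for the projection onto a nonempty closed convex set $A$.

* **Projection.** $\Pi_A x$ is the unique point of $A$ nearest to $x$. It is characterized by the variational inequality: $p=\Pi_Ax$ if and only if $p\in A$ and $\langle x-p,a-p\rangle\le 0$ for all $a\in A$.
* **Random map.** A map $r$ as in (W); the sequence $(z_n)$ is then a *sequence of random projections*. No probability is involved and nothing is assumed about the gaps between two uses of an index. For $N=2$ both $1,2,1,2,\dots$ and $1,2,1,1,2,1,1,1,2,\dots$ are random maps.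
* **Weak convergence.** $z_n\rightharpoonup z$ means $\langle z_n,y\rangle\to\langle z,y\rangle$ for every $y\in X$. An orthonormal sequence converges weakly to $0$ although all its norms are $1$. Bounded sequences have weakly convergent subsequences; their limits are called weak cluster points. A bounded sequence with exactly one weak cluster point converges weakly to it. Closed convex sets are weakly closed. To show that $(z_n)$ has no weak limit it suffices to find a single $y$ for which $\langle z_n,y\rangle$ does not converge.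
* **Closed convex cone.** A closed convex set that is stable under multiplication by nonnegative numbers, such as $\{(s,t):t\ge|s|\}\subset\mathbb R^2$. An intersection of closed half-spaces with $0$ on the boundary is a closed convex cone, and all our counterexamples arise in this way.

A case to keep in mind: two lines through $0$ in $\mathbb R^2$ at angle $\varphi\in(0,\pi/2]$. After the first step, each change of line multiplies the norm by $\cos\varphi<1$, so $z_n\to 0$, whatever the random map. In Theorem 1 the failure comes from projections which, over infinitely many steps, lose only a bounded factor of the norm and yet keep turning the vector.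

Sections 2 and 3 prove the positive half. Sections 4 to 13 build the counterexample.

## 2. Monotone distances; one set, two sets, finite dimension

Let $c\in C$. Expanding $z_n-c=(z_n-z_{n+1})+(z_{n+1}-c)$ and using $\langle z_n-z_{n+1},c-z_{n+1}\rangle\le 0$ (variational inequality for $C_{r[n+1]}\ni c$) gives
$$|z_{n+1}-c|^2+|z_{n+1}-z_n|^2\le|z_n-c|^2 .\tag{2.1}$$
Hence $(z_n)$ is bounded, $|z_n-c|$ decreases to a limit for each $c\in C$, and $z_{n+1}-z_n\to 0$ because $\sum_n|z_{n+1}-z_n|^2<\infty$. The computation for one step uses only that $c$ lies in the set onto which we project in that step. We shall use this for points $c$ that lie in some of the sets only.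

**Lemma 2.** At most one weak cluster point of $(z_n)$ lies in $C$. Hence, if all weak cluster points lie in $C$, then $(z_n)$ converges weakly to a point of $C$.

*Proof.* Let $x,y\in C$ be weak cluster points. Since $|z_n-x|^2-|z_n-y|^2=-2\langle z_n,x-y\rangle+|x|^2-|y|^2$ converges, so does $\langle z_n,x-y\rangle$. Along the two subsequences the limit is $\langle x,x-y\rangle$ and $\langle y,x-y\rangle$. So $|x-y|^2=0$. $\square$

**Proposition 3.** (W) holds if $\dim X<\infty$, if $N=1$, and if $N=2$.

*Proof.* *Finite dimension.* By Lemma 2 we must show that every cluster point $x$ lies in $C$. Let $I=\{i:x\in C_i\}$, suppose $I\ne\{1,\dots,N\}$, and put $\delta=\min_{i\notin I}d(x,C_i)>0$. Here cluster points are limits in norm, so we can choose $n$ with $|z_n-x|<\delta/4$ and $|z_{m+1}-z_m|<\delta/4$ for all $m\ge n$. Let $m\ge n$ be minimal with $r[m+1]\notin I$. Between times $n$ and $m$ we project only onto sets containing $x$, which does not increase the distance to $x$, so $|z_m-x|<\delta/4$. Then $z_{m+1}\in C_{r[m+1]}$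 satisfies $|z_{m+1}-x|<\delta/2$, contradicting $d(x,C_{r[m+1]})\ge\delta$.

*$N=1$.* All $z_n$, $n\ge1$, equal $P_1z_0$.

*$N\ge 2$, a reduction.* A step with $r[n+1]=r[n]$ does not move the point. Deleting all such steps changes neither the property that every index occurs infinitely often nor weak convergence. So we may assume
$$r[n+1]\ne r[n]\quad\text{for all }n\ge1.\tag{2.2}$$
Let $z_{n_k}\rightharpoonup x$. Pass to a subsequence with $r[n_k]=i$ and $r[n_k+1]=j\ne i$. Since $z_{n_k}\in C_i$, $z_{n_k+1}\in C_j$, $z_{n_k+1}-z_{n_k}\to0$ and the sets are weakly closed, $x\in C_i\cap C_j$. So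
$$\text{every weak cluster point lies in at least two of the sets.}\tag{2.3}$$
For $N=2$ this and Lemma 2 finish the proof. $\square$

The finite-dimensional argument uses that $z_n$ comes close to $x$ in norm. In infinite dimensions a weak cluster point $x$ may stay at a positive distance from all $z_n$, and this argument is lost.

## 3. Three sets, and the point where four sets escape

**Proposition 4.** (W) holds for $N=3$.

*Proof.* Assume (2.2), and suppose some weak cluster point $x$ is not in $C$. By (2.3) we may relabel so that $x\in C_1\cap C_2$, $x\notin C_3$. Let $z_{n_k}\rightharpoonup x$.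

**Step 1: a window around $n_k$ in which $C_3$ is not used.** For large $k$ put
$$m_k=\min\{n\ge n_k:r[n+1]=3\},\qquad l_k=\max\{n\le n_k:r[n]=3\}.$$
For $l_k<n\le m_k$ we have $r[n]\in\{1,2\}$. Since $x\in C_1\cap C_2$, the distance $|z_n-x|$ is nonincreasing for $l_k\le n\le m_k$. Also $l_k\to\infty$, as the index $3$ occurs infinitely often and $n_k\to\infty$.

**Step 2: the window is long on both sides.** If $m_k-n_k$ were bounded along a subsequence, then along it $z_{m_k+1}-z_{n_k}\to0$, so $z_{m_k+1}\rightharpoonup x$ with $z_{m_k+1}\in C_3$, and $x\in C_3$, a contradiction. In the same way, using $z_{l_k}\in C_3$, we get $n_k-l_k\to\infty$.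

**Step 3: at both ends of the window the sequence approaches $C$ weakly.** For large $k$ the indices $m_k-1$ and $m_k$ are $>l_k$. By (2.2) one of $z_{m_k-1},z_{m_k}$ lies in $C_1$ and the other in $C_2$, while $z_{m_k+1}\in C_3$. Consecutive differences tend to $0$, so every weak cluster point of $(z_{m_k})$ lies in $C$. Likewise $z_{l_k}\in C_3$, and one of $z_{l_k+1},z_{l_k+2}$ lies in $C_1$ and the other in $C_2$, so every weak cluster point of $(z_{l_k})$ lies in $C$. By Lemma 2 both sequences converge weakly to one and the same $z\in C$.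

**Step 4: compare distances.** Let $\rho=\lim|z_n-z|$. From $z_{m_k}\rightharpoonup z$,
$$|z_{m_k}-x|^2=|z_{m_k}-z|^2+2\langle z_{m_k}-z,z-x\rangle+|z-x|^2\to\rho^2+|z-x|^2,$$
and the same holds for $l_k$. By the monotonicity of Step 1, $|z_{n_k}-x|^2\to\rho^2+|z-x|^2$ too. Since $z_{n_k}\rightharpoonup x$,
$$\rho^2=\lim|z_{n_k}-z|^2=\lim|z_{n_k}-x|^2+|x-z|^2=\rho^2+2|x-z|^2 .$$
So $x=z\in C$, a contradiction. Thus all weak cluster points lie in $C$, and Lemma 2 applies. $\square$

**What breaks for $N=4$.** Try the same with $x\in C_1\cap C_2$, $x\notin C_3\cup C_4$. On the window between two uses of $\{3,4\}$ the distance to $x$ is still monotone, and Step 2 survives. But at the end of the window only *one* of $C_3,C_4$ is visited. Step 3 shows only that cluster points of $(z_{m_k})$ lie in $C_1\cap C_2\cap C_3$, say, and Lemma 2 says nothing about points outside $C$. A longer window, lasting until all four sets have been used, would contain projections onto a set that does not contain $x$, and monotonicity is lost.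 If $x$ misses only $C_4$, there is a similar gap: just before $C_4$ is used, the indices may have been $\dots,1,2,1,2$ for a long time, and nothing puts the cluster points of $(z_{m_k})$ into $C_3$. The rest of these notes shows that the gap is real.

## 4. How two projections turn a vector

We look for sets in $Y\oplus\mathbb R$, where $Y$ is a Hilbert space, and let one set be the hyperplane $Y\oplus\{0\}$. Points are written $(y,\zeta)$.

**One half-space.** Let $H=\{(y,\zeta):\zeta\ge\epsilon\langle\nu,y\rangle\}$ with $\nu\in Y$, $\epsilon>0$, and let $\langle\nu,y\rangle>0$. The projection of $(y,0)$ onto $H$, followed by the projection onto $Y\oplus\{0\}$, gives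
$$y^+=y-\frac{\epsilon^2\langle\nu,y\rangle}{1+\epsilon^2|\nu|^2}\,\nu ,$$
since $\Pi_H(y,0)=(y,0)+\frac{\epsilon\langle\nu,y\rangle}{1+\epsilon^2|\nu|^2}(-\epsilon\nu,1)$. So this double step pushes $y$ in the direction $-\nu$, and the push is small if $\epsilon$ is small.

Now let $u(\psi)=(\cos\psi,\sin\psi)$ be an arc in a plane of $Y$ with tangent $\dot u(\psi)=(-\sin\psi,\cos\psi)$, and choose $\nu=u(\psi)-\kappa\dot u(\psi)$ with $\kappa$ large. At $y=u(\psi)$ we have $\langle\nu,y\rangle=1>0$, and the push is proportional to $\kappa\dot u-u$: forward motion $\kappa$ for each unit of lost radius. An arc of angle $\varphi$ should cost only about $\varphi/\kappa$ in the logarithm of the radius.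

**A first attempt at a whole arc.** We need a different $\nu$ at each place, so we intersect the half-spaces over all $\psi\in[0,\varphi]$. Without weights this does not do what we want: $\langle u(\psi)-\kappa\dot u(\psi),u(\theta)\rangle=\cos(\psi-\theta)+\kappa\sin(\psi-\theta)$ has positive $\psi$-derivative as long as $\tan(\psi-\theta)<\kappa$. If $\varphi<\arctan\kappa$, the most violated half-space at $u(\theta)$ is the one with $\psi=\varphi$, at the far end, not the one with $\psi=\theta$. The weight $e^{-\kappa\psi}$ cures this: the derivative of $e^{-\kappa\psi}(\cos(\psi-\theta)+\kappa\sin(\psi-\theta))$ is $-(1+\kappa^2)e^{-\kappa\psi}\sin(\psi-\theta)$, so the maximum over $|\psi-\theta|<\pi/2$ is exactly at $\psi=\theta$.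

**Several arcs for one set.** We have only three sets besides the hyperplane, and infinitely many arcs to walk. So each set must carry the half-spaces of infinitely many arcs, and while we walk on arc $j$ the half-spaces of the other arcs must be inactive. For later arcs $i$ this is easy: choose $\epsilon_i$ much smaller than $\epsilon_j$. For earlier arcs it is not, since they carry the larger $\epsilon$; there we need $\langle\nu_i,y\rangle\le0$, that is $\kappa_i\langle\dot u_i,y\rangle\ge\langle u_i,y\rangle$. The next proposition turns this into a condition on the endpoints of arcs.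

## 5. From coloured paths on the sphere to random projections

**Proposition 5.** Let $q_0,q_1,\dots\in Y$ be unit vectors and $c(j)\in\{1,2,3\}$ $(j\ge0)$ colours, each occurring infinitely often. Suppose that for every $j$ there are linearly independent $Q\in(0,\infty)q_j$, $Q'\in(0,\infty)q_{j+1}$ with

* (C1) $\langle Q'-Q,Q'\rangle<0$;
* (C2) $\langle Q'-Q,x\rangle\ge0$ and $\langle Q,x\rangle\ge0$ for all $x\in\{q_l,q_{l+1}\}$ with $l>j$, $c(l)=c(j)$.

Then there are closed convex cones $A_1,A_2,A_3\subset Y\oplus\mathbb R$ such that, with $A_4=Y\oplus\{0\}$, some sequence of random projections for $A_1,\dots,A_4$ started at $(q_0,0)$ passes successively through points $(\gamma_jq_j,0)$, $j=0,1,\dots$, where $1=\gamma_0\ge\gamma_1\ge\cdots\ge e^{-1}$.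

*Example of the conditions.* In $\mathbb R^3$ let $Q=(1,0,0)$, $Q'=(0.4,0.4,0)$. Then $Q'-Q=(-0.6,0.4,0)$ and $\langle Q'-Q,Q'\rangle=-0.08<0$. A later arc of the same colour from $(0,1,0)$ to $(0,1,1)/\sqrt2$ is compatible: for both endpoints $x$ we have $\langle Q,x\rangle=0$ and $\langle Q'-Q,x\rangle>0$. In words: $Q'$ is shorter than $Q$, yet $x$ sees at least as much of $Q'$ as of $Q$.

*Two remarks.* Consecutive arcs must have different colours: if $c(j+1)=c(j)$, then (C2) with $x=q_{j+1}$, a positive multiple of $Q'$, contradicts (C1). Moreover, the proof below does not use the number of colours. With two colours it would give random projections for three sets, and these converge weakly by Proposition 4; so we need three colours.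

*Proof.*

**Step 1: the arcs and their tangents.** By (C1), $\langle Q,Q'\rangle>|Q'|^2>0$, so the angle $\varphi=\varphi_j$ between $q_j$ and $q_{j+1}$ lies in $(0,\pi/2)$. Put
$$u_j(\psi)=\frac{\sin(\varphi-\psi)\,q_j+\sin\psi\,q_{j+1}}{\sin\varphi},\qquad \dot u_j(\psi)=u_j'(\psi).$$
In the orthonormal frame of the plane with $q_j=(1,0)$, $q_{j+1}=(\cos\varphi,\sin\varphi)$ we have $u_j(\psi)=(\cos\psi,\sin\psi)$ and $\dot u_j(\psi)=(-\sin\psi,\cos\psi)$; we use these for all real $\psi$. From $\dot u_j(0)=(0,1)$, $\dot u_j(\varphi)=(-\sin\varphi,\cos\varphi)$ and $\sin(\varphi-\psi)+\sin\psi\cos\varphi=\sin\varphi\cos\psi$,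
$$\dot u_j(\psi)=\frac{\sin(\varphi-\psi)\,\dot u_j(0)+\sin\psi\,\dot u_j(\varphi)}{\sin\varphi}.\tag{5.1}$$

**Step 2: (C1) and (C2) make the half-spaces of earlier arcs inactive.** Let $d=Q'-Q$. Then
$$\sin\varphi\,\dot u_j(\varphi)=\cos\varphi\,q_{j+1}-q_j=\frac1{|Q|}\Big(d-\frac{\langle d,Q'\rangle}{|Q'|^2}Q'\Big),$$
$$\sin\varphi\,\dot u_j(0)=q_{j+1}-\cos\varphi\,q_j=\frac1{|Q'|}\Big(d-\frac{\langle d,Q\rangle}{|Q|^2}Q\Big).$$
Indeed, the first bracket is the component of $d$, hence of $-Q$, orthogonal to $Q'$; the second is the component of $d$, hence of $Q'$, orthogonal to $Q$. Here $\langle d,Q'\rangle<0$ and $\langle d,Q\rangle=\langle d,Q'\rangle-|d|^2<\langle d,Q'\rangle<0$. Put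
$$\mu_j=\frac{-\langle d,Q'\rangle}{|Q||Q'|\sin\varphi}>0 .$$
For $x$ as in (C2), $\langle d,x\rangle\ge0$, $\langle Q,x\rangle\ge0$, and $\langle Q',x\rangle=\langle Q,x\rangle+\langle d,x\rangle\ge0$. Dropping the term $\langle d,x\rangle\ge0$ in both formulas,
$$\langle\dot u_j(\varphi),x\rangle\ge\mu_j\langle q_{j+1},x\rangle\ge0,\qquad\langle\dot u_j(0),x\rangle\ge\mu_j\langle q_j,x\rangle\ge0 ,$$
where the second uses $-\langle d,Q\rangle\ge-\langle d,Q'\rangle$. Combining them with the nonnegative coefficients of (5.1) gives $\langle\dot u_j(\psi),x\rangle\ge\mu_j\langle u_j(\psi),x\rangle\ge0$ for $0\le\psi\le\varphi_j$. So for every $\kappa_j\ge1/\mu_j$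
$$\kappa_j\langle\dot u_j(\psi),x\rangle\ge\langle u_j(\psi),x\rangle\qquad(0\le\psi\le\varphi_j).\tag{5.2}$$
Taking nonnegative combinations of $q_l,q_{l+1}$, we see that (5.2) holds for all $x=u_l(\theta)$ with $\theta\in[0,\varphi_l]$, $l>j$, $c(l)=c(j)$. Fix $\kappa_j\ge\max(1,1/\mu_j)$ with $2\pi/\kappa_j\le2^{-j-2}$.

**Step 3: the cones.** For numbers $\epsilon_j>0$ to be chosen in Step 6 let
$$\nu_j(\psi)=e^{-\kappa_j\psi}\big(u_j(\psi)-\kappa_j\dot u_j(\psi)\big),$$
$$A_c=\{(y,\zeta):\ \zeta\ge\epsilon_j\langle\nu_j(\psi),y\rangle\ \text{ for all }j\text{ with }c(j)=c\text{ and all }\psi\in[0,\varphi_j]\}.$$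
These are intersections of closed half-spaces with $0$ on the boundary, hence closed convex cones.

**Step 4: one double step, read backwards.** Suppose
$$\epsilon_i(1+\kappa_i)\le\epsilon_je^{-\kappa_j\varphi_j}\qquad\text{whenever }i>j.\tag{5.3}$$
Let $c=c(j)$, $\theta^+\in[0,\varphi_j]$, $\gamma^+>0$, and put
$$y^+=\gamma^+u_j(\theta^+),\qquad\zeta^+=\epsilon_j\gamma^+e^{-\kappa_j\theta^+},\qquad y=y^++\zeta^+\epsilon_j\nu_j(\theta^+).$$
*Claim:* $\Pi_{A_c}(y,0)=(y^+,\zeta^+)$, hence $\Pi_{A_4}\Pi_{A_c}(y,0)=(y^+,0)$.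

First, $(y^+,\zeta^+)\in A_c$. For index $j$: since $\langle\dot u_j(\psi),u_j(\theta)\rangle=-\sin(\psi-\theta)$, we have $\langle\nu_j(\psi),u_j(\theta)\rangle=e^{-\kappa_j\psi}(\cos(\psi-\theta)+\kappa_j\sin(\psi-\theta))$ with $|\psi-\theta|<\pi/2$. By the computation in Section 4 this is maximal at $\psi=\theta$, with value $e^{-\kappa_j\theta}$. So the constraints of index $j$ hold at $(y^+,\zeta^+)$, with equality for $\psi=\theta^+$. For $i<j$ of colour $c$, (5.2) gives $\langle\nu_i(\psi),y^+\rangle\le0\le\zeta^+$. For $i>j$ of colour $c$, $|\nu_i(\psi)|\le1+\kappa_i$ and (5.3) give $\epsilon_i\langle\nu_i(\psi),y^+\rangle\le\epsilon_i(1+\kappa_i)\gamma^+\le\epsilon_je^{-\kappa_j\varphi_j}\gamma^+\le\zeta^+$.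

Second, the variational inequality. For $(y',\zeta')\in A_c$, using $\epsilon_j\langle\nu_j(\theta^+),y^+\rangle=\zeta^+$,
$$\big\langle(y-y^+,-\zeta^+),(y'-y^+,\zeta'-\zeta^+)\big\rangle=\zeta^+\big(\epsilon_j\langle\nu_j(\theta^+),y'\rangle-\zeta'\big)\le0 .$$
This proves the claim. With $a=\epsilon_j^2e^{-2\kappa_j\theta^+}$ we have $y=\gamma^+\big[(1+a)u_j(\theta^+)-\kappa_ja\,\dot u_j(\theta^+)\big]$. So $y=\gamma\,u_j(\theta)$ with
$$\theta=\theta^+-\arctan\frac{\kappa_ja}{1+a},\qquad\gamma=\gamma^+\sqrt{(1+a)^2+\kappa_j^2a^2}.\tag{5.4}$$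

**Step 5: one run, from $q_j$ exactly to $q_{j+1}$.** Let $\bar\epsilon\in(0,1]$. For $\epsilon\in[0,\bar\epsilon]$ define angles, starting from the end of the arc, by
$$\theta_0=\varphi_j,\quad\theta_{i+1}=\theta_i-\delta_i,\quad\delta_i=\arctan\frac{\kappa_ja_i}{1+a_i},\quad a_i=\epsilon^2e^{-2\kappa_j\theta_i}.$$
For $\epsilon=\bar\epsilon$ the $\theta_i$ decrease, so $a_i\ge\bar\epsilon^2e^{-2\kappa_j\varphi_j}$, the $\delta_i$ are bounded below by a positive number, and $\theta_k(\bar\epsilon)\le0$ for some $k$. Since $\theta_k(\epsilon)$ is continuous in $\epsilon$ and $\theta_k(0)=\varphi_j>0$, there is $\epsilon_j\in(0,\bar\epsilon]$ with $\theta_k(\epsilon_j)=0$. For $\epsilon=\epsilon_j$ we have $\varphi_j=\theta_0>\theta_1>\dots>\theta_k=0$. By the claim and (5.4), used with $\theta^+=\theta_{k-1},\theta_{k-2},\dots,\theta_0$ (and $\gamma^+$ determined by $\gamma$), $k$ double steps lead from $(\gamma q_j,0)$ exactly to some $(\gamma'q_{j+1},0)$, with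
$$0\le\log\frac{\gamma}{\gamma'}=\sum_{i<k}\tfrac12\log\big[(1+a_i)^2(1+\tan^2\delta_i)\big]\le\sum_{i<k}\big(a_i+\tfrac12\tan^2\delta_i\big).$$
Suppose $\kappa_j\bar\epsilon^2\le\frac12$. For $i<k$ we have $\theta_i>0$, so $a_i\le\bar\epsilon^2\le1$ and $\tan\delta_i\le\kappa_ja_i\le\kappa_j\bar\epsilon^2\le\frac12$. As $\tan'=1+\tan^2\le\frac54$ on $[0,\delta_i]$, $\tan\delta_i\le2\delta_i$. Hence $a_i=(1+a_i)\tan\delta_i/\kappa_j\le4\delta_i/\kappa_j$ and $\frac12\tan^2\delta_i\le\kappa_j\bar\epsilon^2\delta_i$. Since $\sum_{i<k}\delta_i=\varphi_j\le\pi/2$,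
$$\log\frac\gamma{\gamma'}\le\varphi_j\Big(\frac4{\kappa_j}+\kappa_j\bar\epsilon^2\Big)\le2^{-j-2}+\frac\pi2\kappa_j\bar\epsilon^2 .$$

**Step 6: choice of the $\epsilon_j$.** Choose $\epsilon_0,\epsilon_1,\dots$ successively by Step 5, with $\bar\epsilon=\bar\epsilon_j\in(0,1]$ so small that $\bar\epsilon_j(1+\kappa_j)\le\epsilon_ie^{-\kappa_i\varphi_i}$ for all $i<j$, $\kappa_j\bar\epsilon_j^2\le\frac12$ and $\frac\pi2\kappa_j\bar\epsilon_j^2\le2^{-j-2}$. The first condition ensures (5.3). Concatenating the runs $j=0,1,\dots$ from $(q_0,0)$ we get $\log(\gamma_j/\gamma_{j+1})\le2^{-j-1}$, so $\gamma_j\ge e^{-1}$. Every run uses $A_{c(j)}$ and $A_4$ at least once, so each of $A_1,\dots,A_4$ is used infinitely often. $\square$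

It remains to find a path satisfying (C1) and (C2) for which $\langle q_j,y\rangle$ oscillates for some fixed $y$.

## 6. Fuel coordinates and the shape of a tour

(C1) says $|Q'|^2<\langle Q,Q'\rangle$, so $|Q'|<|Q|$: along each arc the vector must get shorter. The motion we want will make its visible part longer, so we attach a part to be used up.

**Fuel.** Let $f$ be a unit vector orthogonal to $P,P'$, and let $Q=P+2tf$, $Q'=P'+tf$. Then
$$\langle Q'-Q,Q'\rangle=\langle P'-P,P'\rangle-t^2 .$$
So an arc with $\langle P'-P,P'\rangle<t^2$ satisfies (C1). Going from $tf$ to $0$ in one arc would give nothing, as $\langle-tf,0\rangle=0$; one has to stop halfway. The remaining $tf$ is dropped on the next arc. Points two or more arcs later have no component along $f$, so (C2) is not affected. If all fuel of a stretch of path is stored at the start as $F=2\sum_it_if_i$ with orthonormal $f_i$, then $|F|^2=4\sum_it_i^2$.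

**A tour.** The path is a succession of tours $k=1,2,\dots$. Apart from fuel and small corrections, tour $k$ runs as follows.

1. It starts at $m_k$, a short vector, with fuel $F_k$ of norm $R=12$.
2. Pickup: add a fixed unit vector $y_1$.
3. Main blocks: carry $m_k+y_1$ over $m_k+y_2,\,m_k+y_3,\dots$ to $V_k=m_k+y_{J_k}$, where $y_1,y_2,\dots$ is a fixed sequence.
4. Branch $k$: rotate $V_k$ into a multiple of $F_{k+1}$, the fuel for tour $k+1$, leaving a short remainder. By now $F_k$ is used up. Rescale to $m_{k+1}+F_{k+1}$; this is free, since only directions count in Proposition 5.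

At the start of a tour $\langle q_j,y_1\rangle$ is tiny; after the pickup it is bounded below. This is the oscillation. The difficulty is (C2): the displacement of an arc must have nonnegative product with all later points of its colour.

**The space.** Let $Y=L^2(0,\infty)\oplus\ell^2$, where the second summand has an orthonormal basis $\{e_0\}\cup\{e_r\}_{r\ge1}\cup\{g_k\}_{k\ge1}\cup\{f_j\}_{j\ge1}$. Let $F_1,F_2,\dots$ be pairwise orthogonal vectors in the closed span of the $f_j$ with $|F_k|=R=12$. They are specified only in Section 11. Until then we use only these relations, so every inner product of the vectors below, and every number chosen with their help, is the same for all admissible $(F_k)$, for instance for $F_k=Rf_k$.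

## 7. A slowly turning chain

This section provides the $y_s$: consecutive ones are close in angle, far ones are nearly orthogonal, and moving from $y_s$ towards $y_{s+1}$ increases the product with every $y_l$, $l\ge s$.

Let $X_s(t)=\sqrt{2s}\,e^{-st}\in L^2(0,\infty)$, $s=1,2,\dots$. Then $|X_s|=1$ and
$$\langle X_s,X_l\rangle=\chi(s,l):=\frac{2\sqrt{sl}}{s+l}$$
(for example $\chi(1,4)=\frac45$). Let
$$\rho_1=1,\quad\rho_{s+1}=(1+s^{-2})\rho_s,\quad y_s=\rho_sX_s,\quad G_s=\frac1{4s^2},\quad\Delta_s=(1-G_s)y_{s+1}-y_s .$$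
Then $|y_1|=1$ and $1\le|y_s|\le e^{\pi^2/6}<6$.

**Lemma 6.**

* (Y1) $\langle y_j,y_l\rangle>0$ for all $j,l$.
* (Y2) $\langle\Delta_s,y_l\rangle>0$ for all $l\ge s$.
* (Y3) $\langle y_j,y_l\rangle\le2\sqrt{j/L}\,\langle y_L,y_l\rangle$ for $j\le L\le l$.

*Proof.* (Y1) is clear. For (Y2),
$$\langle\Delta_s,y_l\rangle=\rho_s\rho_l\Big[\Big(1-\frac1{4s^2}\Big)\Big(1+\frac1{s^2}\Big)\chi(s+1,l)-\chi(s,l)\Big].$$
Put $\vartheta=s^{-2}\in(0,1]$. If $l\ge s+1$: $\chi(\cdot,l)$ increases on $(0,l]$, so $\chi(s+1,l)\ge\chi(s,l)>0$, and $(1-\frac\vartheta4)(1+\vartheta)=1+\frac{3\vartheta}4-\frac{\vartheta^2}4>1$. If $l=s$: since $\chi\le1$,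
$$\chi(s,s+1)\ge\chi(s,s+1)^2=\frac{4s(s+1)}{(2s+1)^2}=1-\frac1{(2s+1)^2}\ge1-\frac\vartheta4,$$
and $(1-\frac\vartheta4)^2(1+\vartheta)=1+\frac\vartheta2-\frac{7\vartheta^2}{16}+\frac{\vartheta^3}{16}>1=\chi(s,s)$.

For (Y3), the quotient of the two products is $\frac{\rho_j}{\rho_L}\sqrt{\frac jL}\,\frac{L+l}{j+l}\le\sqrt{\frac jL}\cdot\frac{2l}{l}$. $\square$

(Y2) fails for small $l$: $\langle\Delta_4,y_1\rangle=\rho_4\big[\frac{63}{64}\cdot\frac{17}{16}\cdot\frac{\sqrt5}3-\frac45\big]<0$, because $\frac{63\cdot17}{64\cdot16}<1.046$ and $\frac{\sqrt5}3<0.747$. A later tour returns to $y_1$, so this will have to be dealt with, in Section 10.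

## 8. The parameters of the tours

In branch $k$ the component $V_k$ is rotated away, which reduces the product with every later point that sees $V_k$. To compensate, the branch adds a vector $h_k$ that later points see at least four times as well as $V_k$. This section chooses $h_k$ and the remainders $m_k$.

Put $J_1=2$, $m_1=0$. Suppose $J_k$ and $m_k$ are given, where $m_k$ is a nonnegative combination of $y_j$ $(j\le J_k)$ and $g_i$ $(i<k)$ with $|m_k|\le1$. Let
$$V_k=m_k+y_{J_k}.$$
Since $\langle m_k,y_{J_k}\rangle\ge0$, $1\le|V_k|\le7$. Write $V_k=\sum_{j\le J_k}c_{k,j}y_j+{}$(a nonnegative combination of $g_i$, $i<k$) with $c_{k,j}\ge0$, and let $S_k=\sum_jc_{k,j}$. Choose successively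

* $p_k\in(0,1]$ with $p_k\le\dfrac{2^{-k}}{5(1+R)}$, and $\eta_k=p_k^2/400$;
* $J_{k+1}>J_k$ with $8\sqrt{J_k/J_{k+1}}\,S_k\le\eta_k$;
* $\xi_k\in(0,p_k^2/400]$ with $2R\,\xi_k|\langle\Delta_r,V_k\rangle|\le\frac12\langle\Delta_r,y_i\rangle$ for all $1\le r<J_{k+1}$, $r\le i\le J_{k+1}$ (finitely many conditions, possible by (Y2)).

Let $\vartheta_k=\arccos\xi_k\in(0,\frac\pi2)$, so $\sin\vartheta_k\ge\frac12$, and
$$h_k=p_kg_k+\eta_ky_{J_{k+1}},\quad\lambda_k=\frac R{|V_k|\sin\vartheta_k}\le2R,\quad m_{k+1}=\lambda_k(\xi_kV_k+2h_k),\quad\widetilde F_{k+1}=\frac{|V_k|}RF_{k+1}.$$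
Then $m_{k+1}$ is a nonnegative combination of $y_j$ $(j\le J_{k+1})$ and $g_i$ $(i\le k)$. Moreover
$$|\xi_kV_k+2h_k|\le7\xi_k+2p_k+12\eta_k\le2.5\,p_k,\qquad|m_{k+1}|\le5Rp_k\le2^{-k},\tag{8.1}$$
so the recursion continues. We note, using $g_k\perp y_j$, $g_k\perp V_k$ and (Y1),
$$p_k\le|h_k|\le p_k+6\eta_k\le1.02,\qquad0<\langle V_k,h_k\rangle=\eta_k\langle V_k,y_{J_{k+1}}\rangle\le42\eta_k\le\tfrac18p_k^2.\tag{8.2}$$

**Lemma 7.**

(a) For $k\ge1$ and $r<J_k$: $\langle\Delta_r,m_k\rangle\ge-\frac12\min_{r\le i\le J_k}\langle\Delta_r,y_i\rangle$.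

(b) For all $x\in\{y_l:l\ge J_{k+1}\}\cup\{m_{k'},V_{k'},h_{k'}:k'\ge k+1\}$: $\langle h_k,x\rangle\ge4\langle V_k,x\rangle\ge0$.

*Proof.* (a) For $k=1$, $m_1=0$ and the right side is negative. For $k\ge2$,
$$\langle\Delta_r,m_k\rangle=\lambda_{k-1}\xi_{k-1}\langle\Delta_r,V_{k-1}\rangle+2\lambda_{k-1}\langle\Delta_r,h_{k-1}\rangle .$$
Here $\langle\Delta_r,h_{k-1}\rangle=\eta_{k-1}\langle\Delta_r,y_{J_k}\rangle>0$, and the first term is at least $-2R\xi_{k-1}|\langle\Delta_r,V_{k-1}\rangle|\ge-\frac12\langle\Delta_r,y_i\rangle$ for each $i$ with $r\le i\le J_k$, by the choice of $\xi_{k-1}$.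

(b) The inequality $\langle V_k,x\rangle\ge0$ is clear in all cases, as only nonnegative combinations of $y$'s and $g$'s occur. For $x=y_l$, $l\ge J_{k+1}$, by (Y3) with $L=J_{k+1}$,
$$\langle V_k,y_l\rangle=\sum_jc_{k,j}\langle y_j,y_l\rangle\le2\sqrt{\frac{J_k}{J_{k+1}}}\,S_k\,\langle y_{J_{k+1}},y_l\rangle\le\frac{\eta_k}4\langle y_{J_{k+1}},y_l\rangle=\frac14\langle h_k,y_l\rangle .$$
For $x=m_{k+1}$: $\langle h_k,\xi_kV_k+2h_k\rangle\ge2|h_k|^2\ge2p_k^2$, while $4\langle V_k,\xi_kV_k+2h_k\rangle\le196\xi_k+336\eta_k\le\frac{532}{400}p_k^2\le2p_k^2$. Now suppose the assertion holds for $m_{k'}$, $k'\ge k+1$. Then it holds for $V_{k'}=m_{k'}+y_{J_{k'}}$, as $J_{k'}\ge J_{k+1}$; for $h_{k'}=p_{k'}g_{k'}+\eta_{k'}y_{J_{k'+1}}$, as $g_{k'}\perp V_k,h_k$; and hence for $m_{k'+1}=\lambda_{k'}(\xi_{k'}V_{k'}+2h_{k'})$. Induction on $k'$ finishes the proof. $\square$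

## 9. Blocks, positions, ranks and margins

There are *main blocks* $i=1,2,\dots$ and *branches* $k=1,2,\dots$. Tour $k$ executes main blocks $1,\dots,J_k-1$ and then branch $k$. So a main block is executed in many tours, a branch only once. For $0\le b\le a\le1$ the *positions* are

main $i$ in tour $k$:
$$x(a,b)=m_k+(1-a)y_i+\big((1-G_i)a+G_ib\big)y_{i+1},$$
branch $k$:
$$x(a,b)=\cos(\vartheta_ka)V_k+\sin(\vartheta_ka)\widetilde F_{k+1}+(a+b)h_k .$$

Let $v(a)=\partial_ax$ and $\Gamma=\partial_bx$. For main $i$ we get $v=\Delta_i$ and $\Gamma=G_iy_{i+1}$, independent of the tour. For branch $k$,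
$$v(a)=\vartheta_k\big(-\sin(\vartheta_ka)V_k+\cos(\vartheta_ka)\widetilde F_{k+1}\big)+h_k,\qquad\Gamma=h_k .$$
In tour $k$, main $i$ leads from $x(0,0)=m_k+y_i$ to $x(1,1)=m_k+y_{i+1}$. Branch $k$ leads from $V_k$ to
$$\xi_kV_k+\sin\vartheta_k\,\widetilde F_{k+1}+2h_k=\lambda_k^{-1}(m_{k+1}+F_{k+1}).\tag{9.1}$$
The motion in $a$ is the essential one. The small part of the motion left for $b$ will be used in Section 12, in arcs of another colour.

**Ranks.** We rank the blocks by $1,2,3,\dots$ in the order
$$\text{main }1,\dots,J_2-1;\ \text{branch }1;\ \text{main }J_2,\dots,J_3-1;\ \text{branch }2;\ \text{main }J_3,\dots,J_4-1;\ \text{branch }3;\dots$$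
So branch $k$ has higher rank than main $i$ if and only if $i<J_{k+1}$. For instance branch $1$ has rank $J_2$, though tour $1$ executes only main $1$ before it. Let $Z_r$ be the set of all positions of the block of rank $r$, over all tours executing it; $v_r,\Gamma_r$ refer to this block.

All positions lie in the convex cone $\mathcal K$ generated by the $y_l,g_k,F_k$, and these generators have pairwise nonnegative inner products. Main positions have norm $\le1+6=7$, and branch positions have norm $\le7+2\cdot1.02\le10$, because $\cos(\cdot)V_k+\sin(\cdot)\widetilde F_{k+1}$ has norm $|V_k|$. Further $|v_r(a)|\le13$ (main: $|\Delta_i|<12$; branch: $\frac\pi2\cdot7+1.02<13$). With $D=130$,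
$$|\langle v_r(a),z\rangle|\le D\quad\text{for all ranks }r,\ a\in[0,1]\text{ and all positions }z.\tag{9.2}$$

The next lemma says that displacements see later positions *of the same or higher rank* with a positive margin that depends only on the two ranks.

**Lemma 8.** There are $\sigma_{rs}>0$ $(r\le s)$ and $\omega_{rs}=\omega_{sr}>0$ such that:

1. $\langle x,z\rangle\ge\omega_{rs}$ for $x\in Z_r$, $z\in Z_s$ (all $r,s$);
2. $\langle\Gamma_r,z\rangle\ge0$ for $z\in\mathcal K$, and $\langle\Gamma_r,z\rangle\ge\sigma_{rr}$ for $z\in Z_r$;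
3. if $s\ge r$, then $\langle v_r(a),z\rangle\ge\sigma_{rs}$ whenever $z\in Z_s$ belongs to an execution of block $s$ later than the considered execution of block $r$, or to the same execution ($s=r$) with $z=x(a',b')$, $a'\ge a$.

*Proof.* For each pair $(r,s)$ only finitely many lower bounds are needed, so we give a positive bound in each case and take minima. If no pair as in (3) exists for some $r<s$, put $\sigma_{rs}=1$.

**Step 1: item 1.** A position of main $i$ is $m_k+c_1y_i+c_2y_{i+1}$ with $c_1,c_2\ge0$ and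
$$c_1+c_2=1-G_i(a-b)\ge1-G_i\ge\tfrac34.\tag{9.3}$$
A position of branch $k$ is $\cos(\vartheta_ka)y_{J_k}$, with $\cos(\vartheta_ka)\ge\xi_k$, plus an element of $\mathcal K$. By (Y1) and nonnegativity of products in $\mathcal K$, $\langle x,z\rangle$ is at least $cc'$ times the minimum of finitely many $\langle y_j,y_l\rangle>0$, where $c,c'$ are $\frac34$ or the relevant $\xi$, and everything depends only on the two blocks.

**Step 2: item 2.** $\Gamma_r\in\mathcal K$ gives the first part. For branch $k$, $\langle h_k,x(a,b)\rangle\ge\xi_k\langle h_k,V_k\rangle>0$, as $h_k\perp\widetilde F_{k+1}$. For main $i$ and $z\in Z_r$, (9.3) gives $\langle G_iy_{i+1},z\rangle\ge\frac34G_i\min(\langle y_{i+1},y_i\rangle,|y_{i+1}|^2)>0$.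

**Step 3: item 3, mover main $i$, $z$ in main $i'\ge i$ of any tour $k'$.** Here $i\le i'<J_{k'}$. By Lemma 7(a), (9.3) and (Y2),
$$\langle\Delta_i,z\rangle\ge\big(\tfrac34-\tfrac12\big)\min\big(\langle\Delta_i,y_{i'}\rangle,\langle\Delta_i,y_{i'+1}\rangle\big)>0,$$
a bound that does not depend on $k'$. This includes $z$ in the same execution.

**Step 4: mover main $i$ in tour $k$, $z$ in a later branch $k'$.** Then $k'\ge k$, so $i<J_k\le J_{k'}$. By Lemma 7(a), $\langle\Delta_i,V_{k'}\rangle\ge\frac12\langle\Delta_i,y_{J_{k'}}\rangle>0$. Also $\langle\Delta_i,h_{k'}\rangle=\eta_{k'}\langle\Delta_i,y_{J_{k'+1}}\rangle>0$ and $\Delta_i\perp\widetilde F_{k'+1}$. So $\langle\Delta_i,z\rangle\ge\frac12\xi_{k'}\langle\Delta_i,y_{J_{k'}}\rangle$.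

**Step 5: mover branch $k$, $z$ later and of higher rank.** Then $z$ belongs to a main block $i\ge J_{k+1}$ in a tour $k'$ with $J_{k'}>i\ge J_{k+1}$, so $k'\ge k+2$; or to a branch $k'>k$. In both cases $z\perp\widetilde F_{k+1}$, and $z$ is a nonnegative combination of vectors covered by Lemma 7(b) and, for a branch, of $\widetilde F_{k'+1}\perp V_k,h_k$. Hence
$$\langle v(a),z\rangle\ge\langle h_k,z\rangle-\tfrac\pi2\langle V_k,z\rangle\ge\big(1-\tfrac\pi8\big)\langle h_k,z\rangle .$$
The last product is at least $\frac34\min(\langle h_k,y_i\rangle,\langle h_k,y_{i+1}\rangle)>0$ for a main block and at least $\xi_{k'}\langle h_k,y_{J_{k'}}\rangle>0$ for a branch.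

**Step 6: mover branch $k$, same execution, $a'\ge a$.** Since $|\widetilde F_{k+1}|=|V_k|$ and $\widetilde F_{k+1}\perp V_k,h_k$,
$$\langle v(a),x(a',b')\rangle=\vartheta_k|V_k|^2\sin(\vartheta_k(a'-a))+(a'+b')\big(|h_k|^2-\vartheta_k\sin(\vartheta_ka)\langle V_k,h_k\rangle\big)+\cos(\vartheta_ka')\langle V_k,h_k\rangle .$$
The first term is $\ge0$. By (8.2), $|h_k|^2-\frac\pi2\langle V_k,h_k\rangle\ge p_k^2-\frac\pi{16}p_k^2\ge\frac12p_k^2$, so the second is $\ge0$. The third is $\ge\xi_k\langle V_k,h_k\rangle>0$. A branch is executed only once, so all cases are covered. $\square$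

All the bounds given here are the same for every admissible choice of the $F_k$.

## 10. Returning costs negative products; the oscillation vectors

**The obstruction.** Cut each block of rank $r$ into $n_r$ cycles and let cycle $i$ go from $x(\frac in,\frac in)$ to $x(\frac{i+1}n,\frac in)$ on an arc of colour $2$ and from there to $x(\frac{i+1}n,\frac{i+1}n)$ on an arc of colour $3$ ($n=n_r$). With fuel attached, can (C2) hold for this? It cannot. Suppose $n_1\ge2$, and let $z=x(\frac1n,0)$, $n=n_1$, be the position of main $1$ in tour $k+2$; it is an endpoint of an arc of colour $2$ and of one of colour $3$. The motion of tour $k$ after the pickup has no components along $F_{k+2},F_{k+3},\dots$, and the fuel at $z$ lies along the coordinates of $F_{k+2}$, so the fuel does not enter. If all displacements of tour $k$ after the pickup had nonnegative product with $z$, then adding them up, by (9.1),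
$$\langle m_k+y_1,z\rangle\le\langle\xi_kV_k+2h_k,z\rangle .$$
But the left side is $\ge(1-\frac1n)|y_1|^2\ge\frac12$, and by (8.1) and $p_k\le\frac1{130}$ the right side is $\le2.5\,p_k\cdot7<\frac12$.

So some displacements have negative products with later positions. By Lemma 8 this happens only if the later position has *lower* rank than the mover, and by (9.2) it is never worse than $-D/n_r$ per cycle.

**The cure.** Insert a third arc and two new vectors $\alpha_r,\beta_r$, orthogonal to everything so far: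
$$x_i\xrightarrow{\ 1\ }x_i+\alpha_r\xrightarrow{\ 2\ }x_i^++\beta_r\xrightarrow{\ 3\ }x_{i+1}.$$
The displacement of colour $2$ now contains $\beta_r-\alpha_r$, and later points of colour $2$ carry $\alpha_s$ or $\beta_s$. If the later rank $s$ is $<r$, we want $\langle\beta_r,\alpha_s\rangle$ and $-\langle\alpha_r,\beta_s\rangle$ to be positive, of size at least $D/n_r$. The price appears for $s>r$, where $\langle\beta_r,\alpha_s\rangle$ and $-\langle\alpha_r,\beta_s\rangle$ are negative, but of the order $1/n_s$. There Lemma 8 gives a margin $\sigma_{rs}/n_r$, which wins if $n_s$ is much larger than $n_r$. Colour $1$ inserts $\alpha_r$; this needs $\langle\alpha_r,\alpha_s\rangle\ge0$. Colour $3$ removes $\beta_r$; this needs $\langle\Gamma_r,z\rangle\ge n_r|\beta_r|^2$ for $z\in Z_r$, which is why part of the motion was reserved for $\Gamma_r$.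

Let $B_r=\min(\sigma_{rr},2^{-r})$.

**Lemma 9.** There are integers $n_r\ge1$, numbers $T_r\ge0$, $M_r=D+T_r+1$, and vectors $\alpha_r,\beta_r$ in the closed span of $e_0,e_1,e_2,\dots$ such that
$$\langle\beta_r,\beta_s\rangle=0\ (r\ne s),\quad|\beta_r|^2=\frac{B_r}{n_r},\quad\langle\alpha_r,\beta_r\rangle=0,\tag{10.1}$$
$$\langle\alpha_r,\beta_s\rangle=\frac{M_s}{n_s}\ (s>r),\qquad\langle\alpha_r,\beta_s\rangle=-\frac D{n_r}\ (s<r),\tag{10.2}$$
$$0\le\langle\alpha_r,\alpha_s\rangle\le\frac{T_s+1}{n_s}\ (r<s),\qquad n_s|\alpha_s|^2\le\min(\sigma_{ss},2^{-s}),\tag{10.3}$$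
$$n_s\ge2^{s+8};\qquad\frac{n_r}{n_s}(D+T_s+1+M_s)\le\sigma_{rs}\ \text{ and }\ \frac D{n_s}\le\omega_{rs}\ \text{ for }r<s.\tag{10.4}$$

*Proof.* **Step 1: the numbers.** Recursively in $s=1,2,\dots$ (empty sums and maxima are $0$) let
$$w_s=1+D\Big(\sum_{K<s}\frac{M_K}{B_K}\Big)\max_{r<s}\frac{n_r}{w_r},\qquad T_s=\max_{r<s}\Big[\frac{D^2}{n_r}\sum_{K<r}\frac{n_K}{B_K}+\frac{w_rw_s}{n_r}\Big],\qquad M_s=D+T_s+1 .$$
These do not involve $n_s$. Then choose the integer $n_s$ so large that (10.4) holds and, with $E_s=\dfrac{M_s^2}{n_sB_s}$,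
$$\frac1{n_s}\Big[D^2\sum_{K<s}\frac{n_K}{B_K}+w_s^2\Big]\le\frac12\min(\sigma_{ss},2^{-s}),\tag{10.5}$$
$$E_s\le\frac{2^{-s}}{n_r}\min\big(1,\tfrac12\sigma_{rr},2^{-r-1}\big)\quad\text{for }r<s.\tag{10.6}$$
From (10.6), summing over the larger index,
$$n_s\sum_{K>s}E_K\le\min\big(1,\tfrac12\sigma_{ss},2^{-s-1}\big).\tag{10.7}$$

**Step 2: the vectors.** Put $b_r=\sqrt{B_r/n_r}$, $\beta_r=b_re_r$ and
$$\alpha_r=\sum_{K>r}\frac{M_K}{n_Kb_K}e_K-\sum_{K<r}\frac D{n_rb_K}e_K+\frac{w_r}{n_r}e_0 .$$
Since $\big(\frac{M_K}{n_Kb_K}\big)^2=E_K$, the series converges. (10.1) and (10.2) can be read off.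

**Step 3: products of the $\alpha$'s.** Let $r<s$. Adding the contributions of $e_K$ with $K<r$, $r<K<s$, $K>s$ (there is none for $K=r$ or $K=s$) and of $e_0$, and using $n_Kb_K^2=B_K$,
$$n_s\langle\alpha_r,\alpha_s\rangle=\frac{D^2}{n_r}\sum_{K<r}\frac{n_K}{B_K}-D\sum_{r<K<s}\frac{M_K}{B_K}+n_s\sum_{K>s}E_K+\frac{w_rw_s}{n_r}.$$
The definition of $w_s$ gives $\frac{w_rw_s}{n_r}\ge D\sum_{K<s}\frac{M_K}{B_K}$, so the right side is $\ge0$; making these products nonnegative is the purpose of $e_0$. By the definition of $T_s$ and (10.7) it is $\le T_s+1$. Finally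
$$n_s|\alpha_s|^2=\frac1{n_s}\Big[D^2\sum_{K<s}\frac{n_K}{B_K}+w_s^2\Big]+n_s\sum_{K>s}E_K\le\min(\sigma_{ss},2^{-s})$$
by (10.5) and (10.7). $\square$

The $\alpha_r,\beta_r$ are orthogonal to all $y_l,g_k,f_j$, in particular to $\mathcal K$ and all $v_r(a)$.

## 11. The arcs, the fuel budget and the full vectors

**Principal parts.** Tour $k$ consists of the following arcs $P\to P'$.

* Pickup: $m_k\to m_k+\frac12y_1$ (colour $1$), then $m_k+\frac12y_1\to m_k+y_1$ (colour $3$).
* For each block executed in tour $k$ (main $1,\dots,J_k-1$, then branch $k$), of rank $r$, with $n=n_r$: cycles $i=0,\dots,n-1$. With $x_i=x(\frac in,\frac in)$ and $x_i^+=x(\frac{i+1}n,\frac in)$,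
$$x_i\xrightarrow{\text{colour }1}x_i+\alpha_r\xrightarrow{\text{colour }2}x_i^++\beta_r\xrightarrow{\text{colour }3}x_{i+1}.$$

Number all arcs of all tours consecutively by $j=0,1,2,\dots$, where tour $k$ contains $j_k\le j<j_{k+1}$, $j_1=0$. Write $P_j\to P_j'$ for arc $j$ and $dP_j=P_j'-P_j$. Consecutive arcs have different colours. Within a tour $P_j'=P_{j+1}$. At the end of tour $k$ we have $P'=\lambda_k^{-1}(m_{k+1}+F_{k+1})$, and tour $k+1$ starts with $P=m_{k+1}$.

**Lemma 10.** In each tour $\sum_{j_k\le j<j_{k+1}}\langle dP_j,P_j'\rangle^+\le33$, where $^+$ denotes the positive part.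

*Proof.*

* Pickup: at most $(\frac12+\frac14)+(\frac12+\frac12)\le2$, as $|m_k|\le1=|y_1|$.
* Colour $1$ in cycles: $\langle\alpha_r,x_i+\alpha_r\rangle=|\alpha_r|^2\le2^{-r}/n_r$. Summed over the $n_r$ cycles and over the blocks of the tour, which have different ranks, this is at most $1$.
* Colours $2$ and $3$ in cycles: as $\langle\alpha_r,\beta_r\rangle=0$, the values are $\langle x_i^+-x_i,x_i^+\rangle+B_r/n_r$ and $\langle x_{i+1}-x_i^+,x_{i+1}\rangle=\langle\Gamma_r/n_r,x_{i+1}\rangle$. The terms $B_r/n_r$ sum to at most $\sum_rB_r\le1$. The other terms are $\ge0$: the second by Lemma 8(2), the first by Lemma 8(3), since $x_i^+-x_i=\int_{i/n}^{(i+1)/n}v_r(a)\,da$ and $x_i^+$ is a position of the same execution with $a'=\frac{i+1}n\ge a$. With $\langle d,x+d\rangle=\frac12(|x+d|^2-|x|^2+|d|^2)$ they telescope: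
  * the main blocks give at most $\frac12|V_k|^2\le25$;
  * the branch gives $\frac12\big(|x(1,1)|^2-|V_k|^2\big)=2\xi_k\langle V_k,h_k\rangle+2|h_k|^2\le3$, using $\xi_k^2+\sin^2\vartheta_k=1$ and (8.2);
  * the quadratic terms give at most $\sum_r\frac1{2n_r}(13^2+6^2)\le1$, because $|v_r|\le13$, $|\Gamma_r|\le6$ and $n_r\ge2^{r+8}$.

The total is at most $2+1+1+25+3+1=33$. $\square$

**Choice of the fuel.** Since $33<36=R^2/4$ and a tour has finitely many arcs, there are $t_{j+1}>0$ $(j_k\le j<j_{k+1})$ with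
$$t_{j+1}^2>\langle dP_j,P_j'\rangle,\qquad\sum_{j_k\le j<j_{k+1}}t_{j+1}^2=\frac{R^2}4.\tag{11.1}$$
The numbers $j_k$ and $\langle dP_j,P_j'\rangle$ are the same for every admissible choice of the $F_k$. So we may compute the $t_j$ with the provisional choice $F_k=Rf_k$, and only now fix
$$F_k=2\sum_{i=j_k+1}^{j_{k+1}}t_if_i .$$
These are pairwise orthogonal with $|F_k|=R$, as required, so everything above, including (11.1), holds for them. Note:
$$\text{for }j\text{ in tour }k,\ P_j\text{ and }P_j'\text{ involve only }f_i\text{ with }j_{k+1}<i\le j_{k+2},\text{ with nonnegative coefficients},\tag{11.2}$$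
namely those in $F_{k+1}$.

**Full vectors.** For $j_k\le j<j_{k+1}$ put
$$Q_j=P_j+\tau_jf_j+2\sum_{i=j+1}^{j_{k+1}}t_if_i,\qquad Q_j'=P_j'+t_{j+1}f_{j+1}+2\sum_{i=j+2}^{j_{k+1}}t_if_i ,$$
with $\tau_j=t_j$ if $j>j_k$, $\tau_{j_k}=\lambda_{k-1}t_{j_k}$ if $k\ge2$, and no $f_0$ term for $j=0$ ($\tau_0=0$). Within a tour $Q_j'=Q_{j+1}$. For the last arc $j=j_{k+1}-1$ of tour $k$,
$$\lambda_kQ_j'=m_{k+1}+F_{k+1}+\lambda_kt_{j_{k+1}}f_{j_{k+1}}=Q_{j_{k+1}} .$$
So with $q_j=Q_j/|Q_j|$ we have $Q_j\in(0,\infty)q_j$ and $Q_j'\in(0,\infty)q_{j+1}$ for all $j$.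

$Q_j$ and $Q_j'$ are linearly independent. For $j\ge1$ the coefficient of $f_j$ is $\tau_j>0$ in $Q_j$ and $0$ in $Q_j'$, and $Q_j'\ne0$ since its coefficient at $f_{j+1}$ is $t_{j+1}$, by (11.2). For $j=0$, $Q_0=F_1\ne0$ lies in the closed span of the $f_i$, while $Q_0'$ has the component $\frac12y_1$.

## 12. Verification of (C1) and (C2)

**Proposition 11.** The vectors $q_j$ with the colours $c(j)$ of Section 11 and with $Q=Q_j$, $Q'=Q_j'$ satisfy the hypotheses of Proposition 5.

*Proof.* Every colour occurs infinitely often, and linear independence has been shown.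

**Step 1: (C1).** We have $Q_j'-Q_j=dP_j-\tau_jf_j-t_{j+1}f_{j+1}$. For $j$ in tour $k$, (11.2) says $P_j,P_j'\perp f_i$ for $i\le j_{k+1}$, and $f_j$ does not occur in $Q_j'$. So $\langle Q_j'-Q_j,Q_j'\rangle=\langle dP_j,P_j'\rangle-t_{j+1}^2<0$ by (11.1).

**Step 2: reduction of (C2) to principal parts.** Let $l>j$, $c(l)=c(j)$; then $l\ge j+2$. As $q_l,q_{l+1}$ are positive multiples of $Q_l,Q_l'$, let $x\in\{Q_l,Q_l'\}$ with principal part $P_x\in\{P_l,P_l'\}$ and $U_x=x-P_x$. All $f_i$ occurring in $x$ have $i\ge l\ge j+2$, so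
$$\langle Q_j'-Q_j,x\rangle=\langle dP_j,P_x\rangle+\langle dP_j,U_x\rangle .$$
$dP_j$ has nonzero $f$-components only for colour $2$ in a branch, and these are nonnegative, because $a\mapsto\sin(\vartheta_ka)$ increases on $[0,1]$. $U_x$ is a nonnegative combination of $f$'s. So the last term is $\ge0$. Likewise all $f$-coefficients of $P_j,P_x,Q_j-P_j,U_x$ are nonnegative, so $\langle Q_j,x\rangle\ge\langle P_j,P_x\rangle$. It remains to show
$$\langle P_j,P_x\rangle\ge0,\qquad\langle dP_j,P_x\rangle\ge0 .$$

**Step 3: $\langle P_j,P_x\rangle\ge0$.** For colour $1$ all principal parts are an element of $\mathcal K$ plus $0$ or some $\alpha_s$; for colour $3$ an element of $\mathcal K$ plus $0$ or some $\beta_s$. Since $\langle\alpha_r,\alpha_s\rangle\ge0$ and $\langle\beta_r,\beta_s\rangle\ge0$, these products are $\ge0$. For colour $2$, $P_j=x_i+\alpha_r$ with $x_i\in Z_r$, and $P_x=z+\alpha_s$ or $z+\beta_s$ with $z\in Z_s$. The only possibly negative term is $\langle\alpha_r,\beta_s\rangle=-D/n_r$ with $s<r$, and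 then $\langle x_i,z\rangle\ge\omega_{sr}\ge D/n_r$ by Lemma 8(1) and (10.4).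

**Step 4: $\langle dP_j,P_x\rangle\ge0$ for colour $1$.** Here $dP_j=\alpha_r$ or $\frac12y_1$, and $P_x=z$ or $z+\alpha_s$ with $z\in\mathcal K$. The product is $0$, or $\langle\alpha_r,\alpha_s\rangle\ge0$, or $\frac12\langle y_1,z\rangle\ge0$.

**Step 5: colour $3$.** Here $P_x=z$ or $z+\beta_s$ with $z\in\mathcal K$. If $dP_j=\frac12y_1$, the product is $\frac12\langle y_1,z\rangle\ge0$. If $dP_j=\Gamma_r/n_r-\beta_r$, the product is $\langle\Gamma_r,z\rangle/n_r\ge0$, except when $P_x=z+\beta_r$ with $z\in Z_r$. In that case it is $\ge(\sigma_{rr}-B_r)/n_r\ge0$ by Lemma 8(2).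

**Step 6: colour $2$.** Here $dP_j=dx+\beta_r-\alpha_r$ with $dx=\int_{i/n_r}^{(i+1)/n_r}v_r(a)\,da$, and $P_x=z+\alpha_s$ or $z+\beta_s$ with $z\in Z_s$ coming from arc $l>j$. If $z$ is in the same execution, it belongs to a later cycle, so $z=x(a',b')$ with $a'\ge\frac{i+1}{n_r}$; otherwise its execution is later. Hence, by (9.2) and Lemma 8(3),
$$\langle dx,z\rangle\ge-\frac D{n_r}\ \text{ always},\qquad\langle dx,z\rangle\ge\frac{\sigma_{rs}}{n_r}\ \text{ if }s\ge r .$$
The two products to be estimated are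
$$\text{(I)}=\langle dx,z\rangle+\langle\beta_r,\alpha_s\rangle-\langle\alpha_r,\alpha_s\rangle,\qquad\text{(II)}=\langle dx,z\rangle+\langle\beta_r,\beta_s\rangle-\langle\alpha_r,\beta_s\rangle .$$

* $s<r$: by (10.2) and (10.3), $\text{(I)}\ge\frac1{n_r}(-D+M_r-T_r-1)=0$ and $\text{(II)}\ge-\frac D{n_r}+\frac D{n_r}=0$.
* $s=r$: $\text{(I)}\ge\frac{\sigma_{rr}}{n_r}-|\alpha_r|^2\ge0$ by (10.3), and $\text{(II)}\ge\frac{\sigma_{rr}}{n_r}+\frac{B_r}{n_r}\ge0$.
* $s>r$: $\text{(I)}\ge\frac{\sigma_{rs}}{n_r}-\frac D{n_s}-\frac{T_s+1}{n_s}\ge0$ and $\text{(II)}\ge\frac{\sigma_{rs}}{n_r}-\frac{M_s}{n_s}\ge0$ by (10.4). $\square$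

## 13. No weak limit, in every infinite-dimensional space and for every $N\ge4$

**Step 1: the sequence in $Y\oplus\mathbb R$ oscillates.** By Propositions 5 and 11 there are closed convex cones $A_1,A_2,A_3$ and the hyperplane $A_4=Y\oplus\{0\}$ in $Y\oplus\mathbb R$, all containing $0$, and a sequence $(z_n)$ of random projections that passes through $(\gamma_jq_j,0)$ for all $j$, with $e^{-1}\le\gamma_j\le1$. Test with $(y_1,0)$, $|y_1|=1$.

* At $j=j_k$, $k\ge2$: $Q_j=m_k+F_k+\tau_{j_k}f_{j_k}$ is a sum of three pairwise orthogonal vectors, so $|Q_j|\ge R$ and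
$$0\le\langle\gamma_jq_j,y_1\rangle\le\frac{\langle m_k,y_1\rangle}{|Q_j|}\le\frac{|m_k|}R\to0 ,$$
since $|m_k|\le2^{-(k-1)}$ by (8.1).
* At $j=j_k+2$, just after the pickup: $Q_j=m_k+y_1+U$ with $U$ in the span of the $f_i$ and $|U|^2\le4\sum t_i^2=R^2$. So $\langle Q_j,y_1\rangle\ge1$, $|Q_j|^2\le4+R^2$, and
$$\langle\gamma_jq_j,y_1\rangle\ge\frac{e^{-1}}{\sqrt{4+R^2}}>0 .$$

So $\langle z_n,(y_1,0)\rangle$ does not converge, and $(z_n)$ does not converge weakly to any point.

**Step 2: general $X$ and $N$.** Let $\dim X=\infty$. Then $X$ contains a closed subspace $X_0$ isometric to the separable infinite-dimensional space $Y\oplus\mathbb R$; identify the two. Put $C_i=A_i+X_0^\perp=\{x\in X:\Pi_{X_0}x\in A_i\}$ for $i\le4$, and start in $X_0$ at the point corresponding to $(q_0,0)$. The $C_i$ are closed convex cones, $C_4$ is a closed hyperplane of $X$, and $\Pi_{C_i}x=\Pi_{A_i}x$ for $x\in X_0$. So the sequence is the one of Step 1; it stays in $X_0$, and since its products with $(y_1,0)\in X_0$ do not converge,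 it has no weak limit in $X$. For $N\ge5$ put $C_5=\dots=C_N=X$ and insert the indices $5,\dots,N$ after every step; these projections do nothing. Hence (W) fails for every $N\ge4$ in every infinite-dimensional $X$, with counterexamples of the form stated. Together with Propositions 3 and 4 this proves Theorem 1. $\blacksquare$
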